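# Total mass as an extreme $X$-harmonic function: a Brownian path that sheds mass, and its mirror image

## 1. The starting measure $\mu+2m_D$

Let $D\subset\mathbb R^d$ be a bounded domain, let $\xi$ be a Brownian path, and let $\tau_D$ be its first exit time from $D$. The occupation measure of the path up to exit is
$$m_D(B)=\int_0^{\tau_D}1_B(\xi_s)\,ds ,\qquad B \text{ Borel}.$$
It is a finite measure carried by $D$, its total mass is $\tau_D$, and it is zero if $\xi_0\notin D$. (On the null set $\{\tau_D=\infty\}$ put $m_D=0$.) For instance, if $D$ is the ball of radius $R$ and $\xi_0=0$, then $m_D$ has expected total mass $R^2/d$, because $|\xi_t|^2-dt$ is a martingale.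

Here is the construction on which everything turns. Fix a nonzero finite measure $\mu$. Choose a point $x$ with law $\hat\mu=\mu/|\mu|$, where $|\mu|$ is the total mass. Run a Brownian path $\xi$ from $x$ until it leaves $D$. Put down the measure
$$\mu+2m_D ,$$
start a super-Brownian motion from it, and record the mass $X_D$ that it leaves on the boundary of $D$. We think of $\xi$ as a path that sheds mass at rate $2$ until it exits. An exit measure keeps no record of time, so all the shed mass can be put down at once.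

What is this for? We shall prove (Lemma 1) that the law of the resulting measure is the law of $X_D$ under $P_\mu$ biased by its total mass, that is, the probability law
$$A\mapsto|\mu|^{-1}P_\mu\big[|X_D|;X_D\in A\big].$$
The question it answers is whether the total mass $H(\mu)=|\mu|$ can be split in a nontrivial way into $X$-harmonic functions (defined below). Suppose $0\le\tilde H\le H$ with $\tilde H$ also $X$-harmonic, and write $\tilde H(\mu)=|\mu|g(\mu)$ with $0\le g\le1$. Then harmonicity says exactly that $g(\mu)$ is the mean of $g$ under the mass-biased exit law, for each $D$. So if, as $D$ grows, the mass-biased exit laws from two starting measures $\mu,\nu$ become indistinguishable in total variation, then $g(\mu)=g(\nu)$, so $\tilde H$ is a multiple of $H$. The construction shows where the memory of $\mu$ sits: in the mass $\mu$ itself, and in the early part of the path. Both can be erased.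

The question comes from *Diffusions, Superdiffusions and Partial Differential Equations* (http://gill.readingroo.ms/ENTER/Science/Research%20Methods%20-%20More%20Books/Diffusions,%20Superdiffusions%20and%20Partial%20Differential%20Equations.pdf).

## 2. Exit measures, $X$-harmonic functions, extremality

Let $E\subset\mathbb R^d$ be a domain. For the main result $E=\mathbb R^d$; other domains appear in an example in Section 5 and in Section 10. We write $D\Subset E$ if $D$ is a domain whose closure is a compact subset of $E$; for $E=\mathbb R^d$ these are the bounded domains. The law of Brownian motion $\xi$ from $x$ is $\Pi_x$; it is the diffusion with generator $L=\frac12\Delta$. Let $\mathcal M_c=\mathcal M_c(E)$ be the space of finite measures on $E$ with compact support, including $0$, with the $\sigma$-algebra generated by the maps $\mu\mapsto\mu(B)$. Write $\langle f,\mu\rangle=\int f\,d\mu$ and $|\mu|=\langle1,\mu\rangle$.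

**Definition (exit measure).** Super-Brownian motion $X=(X_D,P_\mu)$ with branching $\psi(u)=u^2$ assigns to an open set $D$ and $\mu\in\mathcal M_c$ a random finite measure $X_D$, characterized by
$$P_\mu e^{-\langle f,X_D\rangle}=e^{-\langle V_Df,\mu\rangle}\qquad\text{for Borel } f\ge0. \tag{1}$$
Here $u=V_Df$ is, on $D$, the solution of
$$u(x)+\Pi_x\int_0^{\tau_D}u(\xi_s)^2\,ds=\Pi_xf(\xi_{\tau_D}), \tag{2}$$
and $u=f$ off $D$, in agreement with $\tau_D=0$ for paths that start outside $D$.

Thus mass of $\mu$ that lies outside $D$ stays where it is, and on $D$ only the values of $f$ on $\partial D$ matter.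

*Example.* Let $d=1$, $D=(0,1)$ and $u(x)=3(x+1)^{-2}$. Then $\frac12u''=9(x+1)^{-4}=u^2$, so Itô's formula gives $\Pi_xu(\xi_{\tau_D})=u(x)+\Pi_x\int_0^{\tau_D}u(\xi_s)^2ds$, which is (2) with $f(0)=3$, $f(1)=\frac34$. Under $P_{\delta_x}$, $0<x<1$, the exit measure is a random measure on the two points $0,1$, and
$$P_{\delta_x}\exp\big(-3X_D(\{0\})-\tfrac34X_D(\{1\})\big)=e^{-3/(x+1)^2}.$$
Under $P_{\delta_5}$ we have $X_D=\delta_5$.

**Definition ($X$-harmonic, extreme).** A measurable $H:\mathcal M_c\to[0,\infty)$ is $X$-harmonic, written $H\in\mathbb H(X)$, if $P_\mu H(X_D)=H(\mu)$ for every $D\Subset E$ and every $\mu\in\mathcal M_c$. An $H\in\mathbb H(X)$ is extreme if $\tilde H\le H$ and $\tilde H\in\mathbb H(X)$ imply $\tilde H=\mathrm{const}\cdot H$.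

The classical analogue is this: a positive harmonic $h$ is extreme if every positive harmonic $\tilde h\le h$ is a multiple of $h$. On $\mathbb R^d$ the function $h=1$ is extreme, since a harmonic function with values in $[0,1]$ is constant by Liouville's theorem. To a positive harmonic $h$ on $E$ corresponds
$$H_h(\mu)=\langle h,\mu\rangle ,$$
which is $X$-harmonic (we check this in Section 4). Does extremality of $h=1$ pass to $H_1$, the total mass?

**Theorem 1.** $H(\mu)=\langle1,\mu\rangle$ on $\mathcal M_c(\mathbb R^d)$ is an extreme element of $\mathbb H(X)$, for every $d\ge1$.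

## 3. The linear equation $v+G_D(cv)=\Pi_\cdot k(\xi_{\tau_D})+G_D\rho$, and six facts about $V_D$

From here to the end of Section 4, $E\subset\mathbb R^d$ is a domain and $D\Subset E$. Then $D$ is bounded, so $\sup_x\Pi_x\tau_D<\infty$ (for $D\subset B_r(0)$ and $x\in D$, $\Pi_x\tau_D\le(r^2-|x|^2)/d$). Write
$$G_Dk(x)=\Pi_x\int_0^{\tau_D}k(\xi_s)\,ds .$$
In these terms (2) reads $u+G_D(u^2)=\Pi_\cdot f(\xi_{\tau_D})$. The difference of two solutions solves a linear equation, and the following formula solves that.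

**Feynman–Kac formula.** Let $c\ge0$ and $\rho$ be bounded Borel on $D$ and $k$ bounded Borel on $\partial D$. Then
$$v(x)=\Pi_x\Big[k(\xi_{\tau_D})e^{-\int_0^{\tau_D}c(\xi_s)ds}+\int_0^{\tau_D}\rho(\xi_s)e^{-\int_0^sc(\xi_r)dr}\,ds\Big]\tag{3}$$
is the unique bounded Borel solution on $D$ of
$$v+G_D(cv)=\Pi_\cdot k(\xi_{\tau_D})+G_D\rho .\tag{4}$$

*Proof.* We abbreviate $\int_s^rc=\int_s^rc(\xi_t)\,dt$. *Existence.* By the Markov property at time $s$ and Fubini, $G_D(cv)(x)$ is the $\Pi_x$-expectation of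
$$k(\xi_{\tau_D})\int_0^{\tau_D}c(\xi_s)e^{-\int_s^{\tau_D}c}ds+\int_0^{\tau_D}\rho(\xi_r)\int_0^rc(\xi_s)e^{-\int_s^rc}\,ds\,dr .$$
Since $\int_0^rc(\xi_s)e^{-\int_s^rc}ds=1-e^{-\int_0^rc}$, this equals
$$k(\xi_{\tau_D})\big(1-e^{-\int_0^{\tau_D}c}\big)+\int_0^{\tau_D}\rho(\xi_r)\big(1-e^{-\int_0^rc}\big)dr .$$
Adding $v$ cancels the exponentials and leaves the right side of (4). The function $v$ is bounded because $\sup_x\Pi_x\tau_D<\infty$.

*Uniqueness.* The difference $z$ of two bounded solutions satisfies $z=-G_D(cz)$. Put $I=\Pi_x\int_0^{\tau_D}c(\xi_s)e^{-\int_0^sc}z(\xi_s)\,ds$. Insert $z=-G_D(cz)$ at the point $\xi_s$ and use the Markov property and Fubini; this is allowed because $c,z$ are bounded, $\Pi_x\tau_D<\infty$, and $\int_0^rc(\xi_s)e^{-\int_0^sc}ds=1-e^{-\int_0^rc}\le1$. We get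
$$I=-\Pi_x\int_0^{\tau_D}(cz)(\xi_r)\big(1-e^{-\int_0^rc}\big)dr=-\Pi_x\int_0^{\tau_D}(cz)(\xi_r)\,dr+I .$$
Hence $z(x)=-G_D(cz)(x)=0$. $\square$

**Fact 1 (uniqueness).** For bounded $f\ge0$, (2) gives $0\le V_Df\le\Pi_\cdot f(\xi_{\tau_D})$ on $D$, so $V_Df$ is bounded there. If $u_1,u_2\ge0$ are bounded solutions of (2), then $z=u_1-u_2$ satisfies $z+G_D((u_1+u_2)z)=0$, so $z=0$ by the Feynman–Kac formula with $c=u_1+u_2$.

**Fact 2 (monotonicity).** $V_Df$ is nondecreasing in $f$, because $V_Df(x)=-\log P_{\delta_x}e^{-\langle f,X_D\rangle}$.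

**Fact 3 (support).** Let $K=\partial D\cup\operatorname{supp}\mu$, a compact subset of $E$. The function $1_{K^c}$ vanishes on $\partial D$, so $V_D1_{K^c}=0$ on $D$, and $V_D1_{K^c}=1_{K^c}$ off $D$. Hence $\langle V_D1_{K^c},\mu\rangle=0$ and $P_\mu e^{-X_D(K^c)}=1$: the measure $X_D$ is $P_\mu$-a.s. carried by $K$.

**Fact 4 (branching).** Under $P_{\mu_1+\mu_2}$, $X_D$ has the law of $Y_1+Y_2$ with $Y_i$ distributed as $X_D$ under $P_{\mu_i}$ and independent. Indeed both laws have Laplace functional $e^{-\langle V_Df,\mu_1\rangle}e^{-\langle V_Df,\mu_2\rangle}$, and Laplace functionals determine laws on $\mathcal M_c$ by Fact 5.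

**Fact 5 (measurability).** The functions $e^{-\langle f,\cdot\rangle}$, with $f\ge0$ bounded Borel, are closed under products and include the constant $1$. They generate the $\sigma$-algebra of $\mathcal M_c$, since $\mu(B)=\lim_{\lambda\downarrow0}\lambda^{-1}(1-e^{-\lambda\mu(B)})$. So by the monotone class theorem two finite measures on $\mathcal M_c$ that agree on these functions are equal. Moreover $m\mapsto P_me^{-\langle f,X_D\rangle}=e^{-\langle V_Df,m\rangle}$ is measurable, so, again by the monotone class theorem, $m\mapsto P_mF(X_D)$ is measurable for every bounded measurable $F$, hence for every measurable $F\ge0$. By Fubini, $\omega\mapsto m_D(\omega)(B)$ is measurable on path space for each Borel $B$. Hence $\omega\mapsto P_{\mu+2m_D(\omega)}F(X_D)$ is measurable. The same holds for occupation measures over $[0,\sigma)$ or $[\sigma,\tau_D)$ with $\sigma$ a measurable random time.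

**Fact 6 (restriction).** If $B\subset D$ is a subdomain and $u=V_Df$ with $f$ bounded, then $u=V_Bu$. For $x\in B$, split $\tau_D$ at $\tau_B$ and apply the strong Markov property:
$$u(x)=\Pi_x\Big[\Pi_{\xi_{\tau_B}}\Big(f(\xi_{\tau_D})-\int_0^{\tau_D}u(\xi_s)^2ds\Big)\Big]-G_B(u^2)(x)=\Pi_xu(\xi_{\tau_B})-G_B(u^2)(x).$$
The inner expectation is $u(\xi_{\tau_B})$, by (2) if $\xi_{\tau_B}\in D$ and because $\tau_D=0$, $u=f$ if $\xi_{\tau_B}\in\partial D$. Now Fact 1 on $B$ applies.

## 4. The mass-biased exit law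

**Lemma 1.** Let $D\Subset E$ and let $k\ge0$ be Borel and locally bounded on $E$. For every $\mu\in\mathcal M_c(E)$ and every measurable $F\ge0$,
$$P_\mu\big[\langle k,X_D\rangle F(X_D)\big]=\int\mu(dx)\,\Pi_x\Big[k(\xi_{\tau_D})\,P_{\mu+2m_D}F(X_D)\Big].\tag{5}$$

*Proof.* The plan is to differentiate the Laplace functional in the direction $k$. The factor $2$ is the derivative of $u^2$.

**Step 1.** *We reduce to bounded $k$.* Put $K=\partial D\cup\operatorname{supp}\mu$. Replacing $k$ by $k1_K$ does not change the left side, by Fact 3. It does not change the right side either: for $x\in\operatorname{supp}\mu$, $\xi_{\tau_D}\in\partial D$ if $x\in D$ and $\xi_{\tau_D}=x$ if $x\notin D$. As $k$ is locally bounded and $K$ is compact, we may assume $k$ bounded.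

**Step 2.** *We compute the derivative of $V_D(f+\lambda k)$ at $\lambda=0$.* Let $f\ge0$ be bounded Borel, $u_\lambda=V_D(f+\lambda k)$, and $v_\lambda=(u_\lambda-u_0)/\lambda$ for $\lambda>0$; $v_\lambda\ge0$ by Fact 2. Subtracting equations (2) and using $u_\lambda^2-u_0^2=(u_\lambda+u_0)(u_\lambda-u_0)$ we get on $D$
$$v_\lambda+G_D\big((u_\lambda+u_0)v_\lambda\big)=\Pi_\cdot k(\xi_{\tau_D}).$$
Hence $v_\lambda\le\sup k$, so $u_\lambda\to u_0$ uniformly on $D$ as $\lambda\downarrow0$. By the Feynman–Kac formula with $c=u_\lambda+u_0$, then bounded convergence,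
$$v_\lambda(x)=\Pi_x\big[k(\xi_{\tau_D})e^{-\int_0^{\tau_D}(u_\lambda+u_0)(\xi_s)ds}\big]\longrightarrow\Pi_x\big[k(\xi_{\tau_D})e^{-2\int_0^{\tau_D}u_0(\xi_s)ds}\big].$$
Off $D$, $v_\lambda=k$, which is the same formula with $\tau_D=0$.

**Step 3.** *We obtain (5) for exponentials.* In $P_\mu e^{-\langle f+\lambda k,X_D\rangle}=e^{-\langle u_\lambda,\mu\rangle}$, subtract both sides from their values at $\lambda=0$, divide by $\lambda$ and let $\lambda\downarrow0$. On the left, $\lambda^{-1}(1-e^{-\lambda\langle k,X_D\rangle})\uparrow\langle k,X_D\rangle$, so monotone convergence applies. On the right, $\lambda^{-1}(1-e^{-\lambda\langle v_\lambda,\mu\rangle})$ has the limit of $\langle v_\lambda,\mu\rangle$, by bounded convergence. Since $\int_0^{\tau_D}u_0(\xi_s)ds=\langle u_0,m_D\rangle$,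
$$P_\mu\big[\langle k,X_D\rangle e^{-\langle f,X_D\rangle}\big]=\int\mu(dx)\Pi_x\big[k(\xi_{\tau_D})e^{-\langle u_0,\mu+2m_D\rangle}\big]=\int\mu(dx)\Pi_x\big[k(\xi_{\tau_D})P_{\mu+2m_D}e^{-\langle f,X_D\rangle}\big],$$
the last step by (1). This is (5) for $F=e^{-\langle f,\cdot\rangle}$.

**Step 4.** *We pass to general $F$.* With $f=0$ we see that both sides of (5), as functions of the indicator $F=1_A$, are finite measures. They agree on exponentials, so they are equal by Fact 5, and (5) holds for all measurable $F\ge0$. $\square$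

*First use.* With $F=1$ and $k=h$ positive harmonic in $E$, (5) gives $P_\mu\langle h,X_D\rangle=\int\mu(dx)\Pi_xh(\xi_{\tau_D})=\langle h,\mu\rangle$. So $H_h\in\mathbb H(X)$, and in particular $P_\mu|X_D|=|\mu|$.

*Second use, by hand.* With $k=1$ and $F(\mu)=|\mu|$ we have $P_{\mu+2m_D}|X_D|=|\mu|+2\tau_D$, so
$$P_\mu|X_D|^2=|\mu|^2+2\int\mu(dx)\,\Pi_x\tau_D .$$
For $\mu=\delta_0$ and $D$ the ball of radius $R$ about $0$ this is $1+2R^2/d$. So $|\mu|^2$ is not $X$-harmonic, and $|X_D|$ has mean $1$ but variance $2R^2/d$.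

*Third use.* Let $E=\mathbb R^d$, $B_R=\{|x|<R\}$, and for $\mu\ne0$ define
$$Q_{\mu,R}(A)=|\mu|^{-1}P_\mu\big[\langle1,X_{B_R}\rangle;X_{B_R}\in A\big],$$
a probability law since $P_\mu|X_{B_R}|=|\mu|$. By (5) with $k=1$, for measurable $g\ge0$,
$$\int g\,dQ_{\mu,R}=\int\hat\mu(dx)\,\Pi_x\big[P_{\mu+2m_{B_R}}\,g(X_{B_R})\big].\tag{6}$$
This is the construction of Section 1.

## 5. Point masses, and a competitor on the half-line

Given $\tilde H\in\mathbb H(X)$ with $\tilde H\le H$, a natural first attempt is to restrict to point masses: put $\tilde h(x)=\tilde H(\delta_x)\in[0,1]$, show that $\tilde h$ is harmonic, conclude from Liouville's theorem that it is a constant $c$, and deduce $\tilde H(\mu)=c|\mu|$. The attempt stops at its first step. Harmonicity of $\tilde H$ says $\tilde H(\delta_x)=P_{\delta_x}\tilde H(X_D)$, and $X_D$ is not a point mass; nothing tells us that $\tilde H$ is additive in $\mu$. The following example shows that additivity can really fail, so a proof must use more than harmonicity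 of $\tilde H$ and extremality of $h$.

*Example (the half-line).* Let $d=1$, $E=(0,\infty)$, $h=1$. Harmonic functions on $E$ are $\alpha+\beta x$. If such a function is positive and at most $1$, then $\beta=0$; so $h=1$ is extreme. Let
$$u(x)=\frac3{(x+1)^2},\qquad v(x)=\frac1{(x+1)^3}.$$
Then $\frac12u''=u^2$, and $\frac12v''=6(x+1)^{-5}=2uv$. Let $D\Subset E$, that is, $D=(b,c)$ with $0<b<c<\infty$. As in Section 2, Itô's formula and Fact 1 give $V_Du=u$. Itô's formula also gives $\Pi_\cdot v(\xi_{\tau_D})=v+G_D(2uv)$ on $D$, so by the Feynman–Kac formula with $c=2u$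
$$v(x)=\Pi_x\big[v(\xi_{\tau_D})e^{-2\int_0^{\tau_D}u(\xi_s)ds}\big],$$
and this is trivial off $D$. Put $\tilde H(\mu)=\langle v,\mu\rangle e^{-\langle u,\mu\rangle}$. By Lemma 1 with $k=v$ and $F=e^{-\langle u,\cdot\rangle}$, and by $V_Du=u$,
$$P_\mu\tilde H(X_D)=\int\mu(dx)\Pi_x\big[v(\xi_{\tau_D})e^{-\langle u,\mu+2m_D\rangle}\big]=e^{-\langle u,\mu\rangle}\langle v,\mu\rangle=\tilde H(\mu).$$
So $\tilde H\in\mathbb H(X)$ and $\tilde H\le|\mu|$. But $\tilde H(t\delta_x)=tv(x)e^{-tu(x)}$ is not linear in $t$. On the half-line, total mass is not extreme although $h=1$ is.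

So the proof for $\mathbb R^d$ must use a property of $\mathbb R^d$ that the half-line lacks. That property is extinction, the subject of the next section.

## 6. Extinction before a far boundary

The next lemma says how unlikely it is that a given amount of mass reaches $\partial B_R$. Put $C_d=\max(2d,12)$.

**Lemma 2.** For $D\Subset E$ let $w_D=\lim_{\lambda\uparrow\infty}V_D\lambda$ on $D$, with values in $[0,\infty]$. For $m\in\mathcal M_c$ carried by $D$,
$$P_m(X_D\ne0)=1-e^{-\langle w_D,m\rangle}\le1\wedge\langle w_D,m\rangle .$$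
Moreover $w_{B_R}(x)\le U_R(x):=C_dR^2(R^2-|x|^2)^{-2}$ on $B_R$. In particular $w_{B_R}\le2C_dR^{-2}$ on $\overline B_{R/2}$.

*Proof.* **Step 1.** *We identify the extinction probability.* The limit $w_D$ exists by Fact 2, and by monotone convergence $P_m(X_D=0)=\lim_\lambda P_me^{-\lambda|X_D|}=\lim_\lambda e^{-\langle V_D\lambda,m\rangle}=e^{-\langle w_D,m\rangle}$.

**Step 2.** *We check that $U_R$ is a supersolution.* Let $\varphi=R^2-|x|^2$, so $\nabla\varphi=-2x$ and $\Delta\varphi=-2d$. Then $\Delta\varphi^{-2}=-2\varphi^{-3}\Delta\varphi+6\varphi^{-4}|\nabla\varphi|^2=4d\varphi^{-3}+24|x|^2\varphi^{-4}$, and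
$$\tfrac12\Delta U_R=C_dR^2\varphi^{-4}\big(2d\varphi+12|x|^2\big)\le C_dR^2\varphi^{-4}\,C_d(\varphi+|x|^2)=C_d^2R^4\varphi^{-4}=U_R^2 .$$

**Step 3.** *We compare $U_R$ with $u=V_{B_R}\lambda$.* By Fact 1, $u\le\lambda$. Since $U_R\to\infty$ at $\partial B_R$, for $r<R$ close to $R$ we have $U_R\ge\lambda$ on $\partial B_r$. Put $\rho=U_R^2-\frac12\Delta U_R\ge0$, bounded on $B_r$. Itô's formula gives $\Pi_\cdot U_R(\xi_{\tau_{B_r}})=U_R+G_{B_r}(\frac12\Delta U_R)$ on $B_r$, that is,
$$U_R+G_{B_r}(U_R^2)=\Pi_\cdot U_R(\xi_{\tau_{B_r}})+G_{B_r}\rho .$$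
By Fact 6, $u+G_{B_r}(u^2)=\Pi_\cdot u(\xi_{\tau_{B_r}})$. So $z=U_R-u$ is a bounded solution on $B_r$ of
$$z+G_{B_r}\big((U_R+u)z\big)=\Pi_\cdot z(\xi_{\tau_{B_r}})+G_{B_r}\rho .$$
On $\partial B_r$ we have $z\ge0$, and $\rho\ge0$; so formula (3) gives $z\ge0$ on $B_r$. Let $r\uparrow R$, then $\lambda\uparrow\infty$: $w_{B_R}\le U_R$ on $B_R$.

**Step 4.** *We read off the bound on the half ball.* On $\overline B_{R/2}$, $\varphi\ge\frac34R^2$, so $U_R\le\frac{16}9C_dR^{-2}<2C_dR^{-2}$. $\square$

*Remark (the half-line recipe is empty on $\mathbb R^d$).* If $u\ge0$ is Borel and locally bounded on $\mathbb R^d$ with $V_{B_R}u=u$ for all $R$, then, with $\lambda\ge\sup_{\partial B_R}u$, we get $u=V_{B_R}u\le V_{B_R}\lambda\le w_{B_R}\le2C_dR^{-2}$ on $B_{R/2}$. Let $R\to\infty$: $u=0$.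

It is tempting to prove Theorem 1 from Lemma 2 alone. For $\mu$ supported in $\overline B_{R/2}$, the law of $X_{B_R}$ under $P_\mu$ is within $2C_d|\mu|R^{-2}$ of $\delta_0$ in total variation, and the same holds for $\nu$; so the exit laws of $\mu$ and $\nu$ merge. But $g(\mu)=|\mu|^{-1}P_\mu[|X_{B_R}|\,g(X_{B_R})]$ carries the weight $|X_{B_R}|$, which vanishes on the event $\{X_{B_R}=0\}$ that we control. The law $Q_{\mu,R}$ does not charge $\{0\}$ at all. For $\mu=\delta_0$ the conditional mean of $|X_{B_R}|$ given $X_{B_R}\ne0$ is $1/P_{\delta_0}(X_{B_R}\ne0)\ge R^2/(2C_d)$, so the weight eats up the whole gain $R^{-2}$.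

Formula (6) gets past this point, because there the weight is gone: the inner factor $P_{\mu+2m_D}g(X_D)$ is an ordinary, unweighted expectation, and the bias is now in the starting measure. In that starting measure we may discard by Lemma 2 any piece of bounded mass that lies in $B_{R/2}$, at a cost of order $R^{-2}$. We may not discard all of $2m_D$: its mass has mean of order $R^2$. But we do not need to. If the paths from $x$ and from $y$ merge at a time $T$, only the mass shed before $T$ distinguishes them.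

## 7. Mirror coupling of the two paths

For probability laws on $\mathcal M_c$ let $\|Q-Q'\|=\sup\{|\int g\,dQ-\int g\,dQ'|:0\le g\le1\text{ measurable}\}$. Let $W_1(\hat\mu,\hat\nu)=\inf\mathbb E|x-y|$, the infimum over all couplings $(x,y)$ of $\hat\mu,\hat\nu$.

**Theorem 2.** There is $C=C(d)$ such that for all $R>0$ and all nonzero $\mu,\nu$ supported in $\overline B_{R/4}$,
$$\|Q_{\mu,R}-Q_{\nu,R}\|\le C\Big(\frac{W_1(\hat\mu,\hat\nu)}R+\frac{|\mu|+|\nu|}{R^2}\Big).$$
Both orders are attained: $\liminf_{R\to\infty}R\,\|Q_{\delta_x,R}-Q_{\delta_y,R}\|\ge c_d|x-y|$ with $c_d>0$, and $\liminf_{R\to\infty}R^2\|Q_{\delta_0,R}-Q_{2\delta_0,R}\|>0$.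

Here we prove the upper bound. The lower bounds are proved in Section 9 and are not needed for Theorem 1. Fix $R$, $\mu$, $\nu$ as in the theorem, a measurable $g$ with $0\le g\le1$, and put $D=B_R$.

**Step 1.** *We put the two paths on one probability space, so that they merge.* Let $(x,y)$ be any coupling of $\hat\mu,\hat\nu$, let $W$ be an independent Brownian motion from $0$, and $\xi=x+W$. If $x=y$, put $T=0$ and $\xi'=\xi$. Otherwise let $\mathcal P$ be the hyperplane that bisects the segment $[x,y]$ perpendicularly, and let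
$$T=\inf\{t:(x-y)\cdot W_t=-|x-y|^2/2\}.$$
Since $\big(\xi_t-\frac{x+y}2\big)\cdot(x-y)=\frac{|x-y|^2}2+W_t\cdot(x-y)$, this is the hitting time of $\mathcal P$ by $\xi$. Let $\xi'_t$ be the reflection of $\xi_t$ in $\mathcal P$ for $t\le T$, and $\xi'_t=\xi_t$ for $t\ge T$. All these are measurable functions of $(x,y,W)$.

Given $(x,y)$, the path obtained by reflecting all of $\xi$ is a Brownian motion from $y$; it has the same hitting time $T$ of $\mathcal P$ and the same position at time $T$ as $\xi$. By the strong Markov property at $T$, replacing its continuation after $T$ by that of $\xi$ does not change its law. So $\xi'$ is a Brownian motion from $y$.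

Put $\delta=|x-y|/2$; then $\delta\le R/4$. Up to time $T$ the distance $\beta$ of $\xi$ to $\mathcal P$ is a one-dimensional Brownian motion from $\delta$, stopped on hitting $0$. Hence $T<\infty$ a.s., and by the reflection principle, with $N$ standard normal,
$$P(T>t\mid x,y)=P(|N|<\delta/\sqrt t)\le\delta\sqrt{\frac2{\pi t}} .\tag{7}$$

**Step 2.** *We define the good event and compare the starting measures on it.* Write $\tau_r=\tau_{B_r}$ for $\xi$, and let $\tau'_r$, $m'_D$ refer to $\xi'$. Let
$$A=\{T<\tau_{R/2}\wedge\tau'_{R/2}\}.$$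
On $A$ both paths stay in $B_{R/2}$ during $[0,T]$ and coincide afterwards, so they leave $D$ at the same time, and
$$m_D=a+r,\qquad m'_D=a'+r .$$
Here $a,a'$ are the occupation measures over $[0,T)$, carried by $B_{R/2}$ and of mass $T$, and $r$ is the common occupation measure over $[T,\tau_R)$.

**Step 3.** *We discard the initial mass and the early shed mass.* By Fact 4, $P_{\mu+2a+2r}\,g(X_D)=\mathbb E\,g(Y+Z)$ with $Y,Z$ independent, distributed as $X_D$ under $P_{\mu+2a}$ and $P_{2r}$ respectively. If $Y=0$ then $g(Y+Z)=g(Z)$. As $\mu+2a$ is carried by $\overline B_{R/2}$, Lemma 2 gives, on $A$,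
$$\big|P_{\mu+2a+2r}\,g(X_D)-P_{2r}\,g(X_D)\big|\le P(Y\ne0)\le\langle w_D,\mu+2a\rangle\le2C_dR^{-2}(|\mu|+2T).$$
The same holds with $\nu,a'$ and the same $r$. On $A^c$ we only use that $P_{\mu+2m_D}g(X_D)$ and $P_{\nu+2m'_D}g(X_D)$ lie in $[0,1]$. From (6) for $\mu$ and for $\nu$,
$$\Big|\int g\,dQ_{\mu,R}-\int g\,dQ_{\nu,R}\Big|\le\mathbb E\Big\{P(A^c\mid x,y)+2C_dR^{-2}\big(|\mu|+|\nu|+4\,\mathbb E[T;A\mid x,y]\big)\Big\}.\tag{8}$$

**Step 4.** *We bound the mass shed before merging: $\mathbb E[T;A\mid x,y]\le\delta R$.* The restriction to $A$ is essential: $T$ is the hitting time of $0$ by a one-dimensional Brownian motion from $\delta$, and $\mathbb E\,T=\infty$ if $\delta>0$. The hyperplane $\mathcal P$ contains $(x+y)/2\in\overline B_{R/4}$. So up to time $T\wedge\tau_{R/2}$ the distance of $\xi$ to $\mathcal P$ satisfies $\beta\le\frac R2+\frac R4<R$. Hence $T\wedge\tau_{R/2}$ is at most the exit time from $(0,R)$ of a one-dimensional Brownian motion from $\delta$, which has mean $\delta(R-\delta)$.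 So
$$\mathbb E[T\wedge\tau_{R/2}\mid x,y]\le\delta R ,\tag{9}$$
and $T=T\wedge\tau_{R/2}$ on $A$.

**Step 5.** *We bound the probability of failure:*
$$P(A^c\mid x,y)\le2\sqrt{2/\pi}\,(1+32d)\,\delta/R .\tag{10}$$
If $x=y$, then $A$ is certain. Let $x\ne y$. Then $A^c=\{\tau_{R/2}\le T\}\cup\{\tau'_{R/2}\le T\}$. If $\tau_{R/2}\le T\le R^2$, then $\xi$ travels from $x\in\overline B_{R/4}$ to $\partial B_{R/2}$ before time $T\wedge R^2$. Therefore
$$\{\tau_{R/2}\le T\}\subset\{T>R^2\}\cup\Big\{\sup_{t\le T\wedge R^2}|\xi_t-x|\ge R/4\Big\}.$$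
By (7) the first event has probability at most $\sqrt{2/\pi}\,\delta/R$. By Doob's inequality for the submartingale $|\xi_{t\wedge T\wedge R^2}-x|^2$ the second has probability at most
$$\frac{16}{R^2}\mathbb E\big[|\xi_{T\wedge R^2}-x|^2\mid x,y\big]=\frac{16d}{R^2}\mathbb E[T\wedge R^2\mid x,y]\le\frac{16d}{R^2}\int_0^{R^2}\delta\sqrt{\frac2{\pi t}}\,dt=32d\sqrt{\frac2\pi}\,\frac\delta R .$$
Up to time $T$ the path $\xi'$ is the reflection of $\xi$, a Brownian motion from $y\in\overline B_{R/4}$ stopped at $T$, so the same bounds hold for $\{\tau'_{R/2}\le T\}$. Adding the two gives (10).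

**Step 6.** *We assemble.* Insert Steps 4 and 5 in (8), with $\delta=|x-y|/2$:
$$\Big|\int g\,dQ_{\mu,R}-\int g\,dQ_{\nu,R}\Big|\le\Big(\sqrt{2/\pi}\,(1+32d)+4C_d\Big)\frac{\mathbb E|x-y|}R+2C_d\frac{|\mu|+|\nu|}{R^2}.$$
Take the infimum over all couplings $(x,y)$ and the supremum over $g$. This is the upper bound of Theorem 2. $\square$

## 8. Constancy of $g=\tilde H/H$

*Proof of Theorem 1.* **Step 1.** *We write harmonicity of $\tilde H$ as invariance of $g$.* By Section 4, $H\in\mathbb H(X)$. Let $\tilde H\in\mathbb H(X)$ with $\tilde H\le H$. Then $\tilde H(0)=0$. Put $g(\mu)=\tilde H(\mu)/|\mu|\in[0,1]$ for $\mu\ne0$ and $g(0)=0$. So $g$ is measurable and $\tilde H(\mu)=|\mu|\,g(\mu)$ for all $\mu$. For $\mu\ne0$ and every $R>0$,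
$$g(\mu)=|\mu|^{-1}P_\mu\tilde H(X_{B_R})=|\mu|^{-1}P_\mu\big[|X_{B_R}|\,g(X_{B_R})\big]=\int g\,dQ_{\mu,R}.$$

**Step 2.** *We let $R\to\infty$.* Let $\mu,\nu\in\mathcal M_c(\mathbb R^d)$ be nonzero. Their supports are compact, so they lie in $\overline B_{R/4}$ for all large $R$, and $W_1(\hat\mu,\hat\nu)<\infty$. By Theorem 2,
$$|g(\mu)-g(\nu)|\le\|Q_{\mu,R}-Q_{\nu,R}\|\le C\Big(\frac{W_1(\hat\mu,\hat\nu)}R+\frac{|\mu|+|\nu|}{R^2}\Big)\xrightarrow[R\to\infty]{}0 .$$
So $g$ is constant on nonzero measures, $\tilde H=\mathrm{const}\cdot H$, and $H$ is extreme. $\blacksquare$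

The proof used harmonicity of $\tilde H$ only for a sequence of balls $B_{R_n}$ with $R_n\to\infty$.

## 9. Both orders $R^{-1}$ and $R^{-2}$ are attained

We now prove the lower bounds of Theorem 2. They come from testing with one exponential function, chosen to scale with $R$.

**Step 1.** *We reduce to the unit ball by scaling.* Let $f\ge0$ be bounded Borel on $\partial B_1$, $u=V_{B_1}f$, and $v(x)=\Pi_xe^{-2\int_0^{\tau_1}u(\xi_s)ds}$ for $x\in B_1$. Let $f_R(z)=R^{-2}f(z/R)$ on $\partial B_R$, extended by $0$. Under $\Pi_x$ the process $s\mapsto\xi_{R^2s}/R$ is a Brownian motion from $x/R$, and it leaves $B_1$ at time $R^{-2}\tau_R$. So for $U(x)=R^{-2}u(x/R)$ we have $\Pi_x\int_0^{\tau_R}U(\xi_s)^2ds=R^{-4}R^2\,\Pi_{x/R}\int_0^{\tau_1}u(\xi_s)^2ds$, and $U$ solves (2) on $B_R$ for $f_R$. By Fact 1, $V_{B_R}f_R(x)=R^{-2}u(x/R)$ on $B_R$. Put $g=e^{-\langle f_R,\cdot\rangle}$ in (6). For $\mu$ supported in $B_R$, (1) and the same scaling of $\int_0^{\tau_R}R^{-2}u(\xi_s/R)\,ds$ give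
$$\int e^{-\langle f_R,\cdot\rangle}dQ_{\mu,R}=e^{-R^{-2}\langle u(\cdot/R),\mu\rangle}\int\hat\mu(dx)\,v(x/R).\tag{11}$$

**Step 2.** *We prove the $R^{-2}$ bound, for $\delta_0$ and $2\delta_0$.* Take $f=1$. By (11), the integrals of $g$ under $Q_{\delta_0,R}$ and $Q_{2\delta_0,R}$ differ by
$$v(0)\big(e^{-R^{-2}u(0)}-e^{-2R^{-2}u(0)}\big)\sim R^{-2}u(0)v(0).$$
Here $v(0)>0$ since $u$ is bounded and $\tau_1<\infty$ a.s. Also $u(0)>0$: if $u(0)=0$, then $P_{\delta_0}e^{-|X_{B_1}|}=1$, so $X_{B_1}=0$ a.s., which contradicts $P_{\delta_0}|X_{B_1}|=1$. Hence $\liminf_RR^2\|Q_{\delta_0,R}-Q_{2\delta_0,R}\|\ge u(0)v(0)>0$.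

**Step 3.** *We prove a Lipschitz bound for $G=G_{B_1}$, which will control error terms.* Since $G1(z)=(1-|z|^2)/d$, $\|G1\|_\infty=1/d$. Claim: there is $K_d$ with
$$|Gk(x)-Gk(y)|\le K_d\|k\|_\infty|x-y|\qquad\text{for bounded Borel }k,\ x,y\in\overline B_{1/4}.$$
Use the mirror coupling of Section 7 with $R=1$ from fixed $x,y$, and put $\sigma=T\wedge\tau_{1/2}\wedge\tau'_{1/2}$. This is a stopping time of the filtration of $W$, and up to $T\ge\sigma$ the paths $\xi$ and $\xi'$ are Brownian motions in that filtration (for $\xi'$, it is the reflection of $\xi$). By the strong Markov property at $\sigma$ for each of them,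
$$Gk(x)-Gk(y)=\mathbb E\int_0^\sigma\big(k(\xi_s)-k(\xi'_s)\big)ds+\mathbb E\big[Gk(\xi_\sigma)-Gk(\xi'_\sigma)\big].$$
On $A$ we have $\sigma=T$ and $\xi_\sigma=\xi'_\sigma$, so the last integrand vanishes there. Hence the modulus is at most $2\|k\|_\infty\mathbb E\sigma+2d^{-1}\|k\|_\infty P(A^c)$. By (9) and (10) with $R=1$, $\mathbb E\sigma\le\delta$ and $P(A^c)\le2\sqrt{2/\pi}(1+32d)\delta$, where $\delta=|x-y|/2$. The claim holds with $K_d=1+2d^{-1}\sqrt{2/\pi}\,(1+32d)$.

**Step 4.** *We choose a boundary function that sees the direction $x-y$, and expand $v$.* Let $x\ne y$, $e=(x-y)/|x-y|$ and $q(z)=1+z\cdot e$. This is harmonic, and $0\le q\le2$ on $\overline B_1$. Let $0<\varepsilon\le1$ and $f=\varepsilon q$ on $\partial B_1$. Then $\Pi_\cdot f(\xi_{\tau_1})=\varepsilon q$, so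
$$u=\varepsilon q-G(u^2),\qquad0\le u\le\varepsilon q\le2\varepsilon,\qquad0\le\varepsilon q-u=G(u^2)\le\frac{4\varepsilon^2}d .$$
By the Feynman–Kac formula with $c=2u$, $k=1$, $\rho=0$, we have $v=1-2G(uv)$. Also $0\le v\le1$, so $0\le1-v\le4\varepsilon/d$. Since $\varepsilon q-uv=(\varepsilon q-u)+u(1-v)$,
$$v-1+2\varepsilon Gq=2G(\varepsilon q-uv)=2G\kappa,\qquad0\le\kappa\le\frac{4\varepsilon^2}d+2\varepsilon\cdot\frac{4\varepsilon}d=\frac{12\varepsilon^2}d .$$

**Step 5.** *We compute $Gq$.* We have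
$$Gq(z)=\frac{1-|z|^2}d+\frac{(1-|z|^2)\,z\cdot e}{d+2}.$$
Indeed the right side vanishes on $\partial B_1$. Half the Laplacian of its first term is $-1$, and $\frac12\Delta[(1-|z|^2)z\cdot e]=\frac12(-2d\,z\cdot e-4\,z\cdot e)=-(d+2)z\cdot e$. So half the Laplacian of the right side is $-q$, and Itô's formula applies. Consequently, for fixed $x,y$,
$$Gq(x/R)-Gq(y/R)=\frac{(x-y)\cdot e}{(d+2)R}+O(R^{-2})=\frac{|x-y|}{(d+2)R}+O(R^{-2}).$$

**Step 6.** *We conclude.* From Step 4, $v=1-2\varepsilon Gq+2G\kappa$. By Steps 3 and 5, for large $R$,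
$$|v(x/R)-v(y/R)|\ge\frac{|x-y|}R\Big(\frac{2\varepsilon}{d+2}-\frac{24K_d\varepsilon^2}d\Big)-O(R^{-2}).$$
Fix $\varepsilon=\varepsilon(d)\in(0,1]$ with $\varepsilon\le\frac d{24K_d(d+2)}$. Then the bracket is at least $c_d:=\varepsilon/(d+2)>0$. In (11) with $\mu=\delta_x$ and with $\mu=\delta_y$ the exponential prefactors are $1+O(R^{-2})$. Hence $\|Q_{\delta_x,R}-Q_{\delta_y,R}\|\ge c_d|x-y|R^{-1}-O(R^{-2})$, and $\liminf_RR\,\|Q_{\delta_x,R}-Q_{\delta_y,R}\|\ge c_d|x-y|$. $\square$

## 10. Other domains $E$ and other harmonic functions $h$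

Theorem 1 and the half-line example are two sides of one statement. In part (b) below the hypothesis is extinction. In part (c) it is the presence of a solution $u$ as in Section 5.

**Theorem 3.** Let $E\subset\mathbb R^d$ be a domain, $L=\frac12\Delta$ in $E$, $\psi(u)=u^2$, $h>0$ harmonic in $E$, and $H_h(\mu)=\langle h,\mu\rangle$ on $\mathcal M_c(E)$. Let $D_n\Subset E$, $\overline D_n\subset D_{n+1}$, $D_n\uparrow E$.

* (a) If $H_h$ is extreme, then $h$ is extreme.
* (b) If $P_{\delta_x}(X_{D_n}\ne0)\to0$ for every $x\in E$, then $H_h$ is extreme if and only if $h$ is extreme.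
* (c) Let $u:E\to[0,\infty)$ be Borel, locally bounded, $u\not\equiv0$, with $V_Du=u$ for all $D\Subset E$ (for instance $u\in C^2(E)$ with $\frac12\Delta u=u^2$). Suppose $h_u:=\lim_n\Pi_\cdot\big[h(\xi_{\tau_{D_n}})e^{-2\int_0^{\tau_{D_n}}u(\xi_s)ds}\big]\not\equiv0$. Then $H_h$ is not extreme. The condition on $h_u$ holds if $\sup_n\Pi_x\int_0^{\tau_{D_n}}(hu)(\xi_s)\,ds<\infty$ for some $x$.
* (d) If $E$ is a ball, no $H_h$ is extreme, even when $h$ is.

It is not claimed that (b) and (c) together exhaust all pairs $(E,h)$. Write $\tau_n=\tau_{D_n}$, $m_n=m_{D_n}$, $w_n=w_{D_n}$.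

*Example for (b).* For $E=\mathbb R^d$ and $D_n=B_n$ the hypothesis holds, since $P_{\delta_x}(X_{B_n}\ne0)\le w_{B_n}(x)\le2C_dn^{-2}$ once $n\ge2|x|$.

### Proof of (a)

Let $\tilde h\le h$ be positive harmonic. Then $H_{\tilde h}\in\mathbb H(X)$ and $H_{\tilde h}\le H_h$, so $H_{\tilde h}=cH_h$. At $\mu=\delta_x$ this says $\tilde h(x)=ch(x)$. $\square$

### Proof of (b): exit laws in place of the mirror

One direction is (a). Let $h$ be extreme. There is no reflection here. Instead, extremality of $h$ itself makes the $h$-weighted exit laws of the path merge, and we let the outer domain grow much faster than the inner one.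

**Step 1.** *We show that $w_n\to0$, with local bounds.* By Facts 6 and 2, $V_{D_{n+1}}\lambda=V_{D_n}(V_{D_{n+1}}\lambda)\le V_{D_n}\lambda$ on $D_n$, because $V_{D_{n+1}}\lambda\le\lambda$ everywhere. Likewise $V_{D_n}\lambda\le V_B\lambda$ on every ball $B\Subset D_n$. Let $\lambda\uparrow\infty$: $w_{n+1}\le w_n$ on $D_n$, and $w_n\le w_B$ on $B$. By Lemma 2, translated to the center of $B$, $w_n$ is locally bounded in $D_n$. By hypothesis and Lemma 2 with $m=\delta_x$, $1-e^{-w_n(x)}\to0$, so $w_n\to0$ pointwise on $E$.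

**Step 2.** *We show that $h$-weighted exit laws forget their starting measure.* For nonzero $\mu,\nu\in\mathcal M_c(E)$ let $\alpha=h\mu/\langle h,\mu\rangle$ and $\beta=h\nu/\langle h,\nu\rangle$, probability measures with compact support. For Borel $\Phi:\partial D_k\to[0,1]$ let $h^\Phi(x)=\Pi_x[(h\Phi)(\xi_{\tau_k})]$, $x\in D_k$. For $k$ so large that $D_k\supset\operatorname{supp}\mu\cup\operatorname{supp}\nu$, let
$$\eta_k=\sup_\Phi\Big|\int\frac{h^\Phi}h\,d\alpha-\int\frac{h^\Phi}h\,d\beta\Big|.$$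
We claim $\eta_k\to0$. Choose $\Phi_k$ that attains the supremum up to $1/k$. The functions $h^{\Phi_k}$ are harmonic in $D_k$, and $0\le h^{\Phi_k}\le h$ because $\Pi_xh(\xi_{\tau_k})=h(x)$. So they are uniformly bounded on each compact subset of $E$ for $k$ large, and by the gradient estimates for harmonic functions and a diagonal argument every subsequence has a further subsequence that converges locally uniformly in $E$ to a harmonic $\tilde h$ with $0\le\tilde h\le h$. Either $\tilde h\equiv0$ or $\tilde h>0$ by the minimum principle; in both cases $\tilde h=ch$ with some $c\ge0$, as $h$ is extreme. Since $\alpha$ and $\beta$ are probability measures with compact support, both integrals with $\Phi=\Phi_k$ converge to $c$ along this subsequence. So $\eta_k\to0$ along it. As the initial subsequence was arbitrary, $\eta_k\to0$.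

**Step 3.** *We express $g$ through Lemma 1 and discard the mass shed before $\tau_k$.* Let $\tilde H\in\mathbb H(X)$, $\tilde H\le H_h$. Since $H_h(\mu)>0$ for $\mu\ne0$, we can write $\tilde H=gH_h$ with $g$ measurable, $0\le g\le1$, $g(0)=0$. Let $D_k\supset\operatorname{supp}\mu\cup\operatorname{supp}\nu$ and $n>k$. By Lemma 1,
$$\langle h,\mu\rangle g(\mu)=P_\mu\big[\langle h,X_{D_n}\rangle g(X_{D_n})\big]=\int\mu(dx)\,\Pi_x\big[h(\xi_{\tau_n})P_{\mu+2m_n}\,g(X_{D_n})\big].\tag{12}$$
Here $m_n=m_k+r$, with $r$ the occupation measure over $[\tau_k,\tau_n)$. As in Step 3 of Section 7, Fact 4 and Lemma 2 give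
$$\big|P_{\mu+2m_k+2r}\,g(X_{D_n})-P_{2r}\,g(X_{D_n})\big|\le1\wedge\langle w_n,\mu+2m_k\rangle .$$
The right side is determined by the path up to $\tau_k$, and given that part the expectation of $h(\xi_{\tau_n})$ is $h(\xi_{\tau_k})$. So replacing $P_{\mu+2m_n}$ by $P_{2r}$ in (12) costs at most
$$\epsilon_n(\mu)=\int\mu(dx)\,\Pi_x\big[h(\xi_{\tau_k})\big(1\wedge\langle w_n,\mu+2m_k\rangle\big)\big].$$
For fixed $k$, $\epsilon_n(\mu)\to0$ as $n\to\infty$. Indeed $w_n\le w_{k+1}$ on $D_k$, and $w_{k+1}$ is bounded on the compact set $\overline D_k\subset D_{k+1}$; as $w_n\to0$ pointwise, $\langle w_n,\mu+2m_k\rangle\to0$ for almost every path by dominated convergence. Since $h$ is bounded on $\partial D_k$, dominated convergence applies once more.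

**Step 4.** *We identify the remaining term and conclude.* Given the path up to $\tau_k$, the measure $r$ is the occupation measure up to $\tau_n$ of a Brownian motion from $\xi_{\tau_k}$. By the strong Markov property the remaining term is
$$\int\mu(dx)\,\Pi_x\big[(h\Phi_n)(\xi_{\tau_k})\big],\qquad\Phi_n(z)=h(z)^{-1}\Pi_z\big[h(\xi_{\tau_n})P_{2m_n}\,g(X_{D_n})\big]\in[0,1].$$
This equals $\langle h^{\Phi_n},\mu\rangle=\langle h,\mu\rangle\int(h^{\Phi_n}/h)\,d\alpha$, with $h^{\Phi_n}$ formed on $\partial D_k$. The function $\Phi_n$ does not depend on $\mu$, so the same holds for $\nu$ and $\beta$ with the same $\Phi_n$. Therefore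
$$|g(\mu)-g(\nu)|\le\eta_k+\frac{\epsilon_n(\mu)}{\langle h,\mu\rangle}+\frac{\epsilon_n(\nu)}{\langle h,\nu\rangle}.$$
Let $n\to\infty$, then $k\to\infty$: $g(\mu)=g(\nu)$. So $g$ is constant on nonzero measures, and $H_h$ is extreme. $\square$

### Proof of (c): the competitor $\langle h_u,\mu\rangle e^{-\langle u,\mu\rangle}$

First, the instance named in the statement. If $u\in C^2(E)$, $u\ge0$ and $\frac12\Delta u=u^2$, then for $D\Subset E$ the functions $u,\nabla u,\Delta u$ are bounded on $\overline D$. So Itô's formula gives $u+G_D(u^2)=\Pi_\cdot u(\xi_{\tau_D})$ on $D$, and $V_Du=u$ by Fact 1.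

**Step 1.** *We show that $h_u$ exists and solves the equation $h_u=\Pi_\cdot[h_u(\xi_{\tau_D})e^{-2\int_0^{\tau_D}u}]$.* Let $h_n(x)=\Pi_x[h(\xi_{\tau_n})e^{-2\int_0^{\tau_n}u}]\le h(x)$, where $\int_0^tu=\int_0^tu(\xi_s)ds$. The strong Markov property at $\tau_D$ gives, for $D\Subset E$ with $D\subset D_n$,
$$h_n(x)=\Pi_x\big[h_n(\xi_{\tau_D})e^{-2\int_0^{\tau_D}u}\big].\tag{13}$$
Apply (13) with $h_{n+1}$ and $D=D_n$, and use $h_{n+1}\le h$: we get $h_{n+1}\le h_n$. So the limit $h_u\le h$ exists. Given $D\Subset E$, $\overline D$ is compact, so $D\subset D_n$ for all large $n$. Let $n\to\infty$ in (13); as $h$ is bounded on $\partial D$, bounded convergence yields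
$$h_u(x)=\Pi_x\big[h_u(\xi_{\tau_D})e^{-2\int_0^{\tau_D}u}\big]\qquad\text{for every }D\Subset E .$$
(For $x\notin D$ this is trivial.)

**Step 2.** *We produce an $X$-harmonic function below $H_h$.* Let $\tilde H(\mu)=\langle h_u,\mu\rangle e^{-\langle u,\mu\rangle}\le H_h(\mu)$. By Lemma 1 with $k=h_u$ and $F=e^{-\langle u,\cdot\rangle}$, together with (1) and $V_Du=u$,
$$P_\mu\tilde H(X_D)=\int\mu(dx)\,\Pi_x\big[h_u(\xi_{\tau_D})e^{-\langle u,\mu+2m_D\rangle}\big]=e^{-\langle u,\mu\rangle}\int\mu(dx)\,\Pi_x\big[h_u(\xi_{\tau_D})e^{-2\int_0^{\tau_D}u}\big]=\tilde H(\mu).$$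
So $\tilde H\in\mathbb H(X)$.

**Step 3.** *We show that $u>0$ everywhere in $E$, so that $\tilde H$ is nonlinear along every ray used in Step 4.* Let $B\Subset E$ be a ball. From $u=V_Bu$, that is, $u+G_B(u\cdot u)=\Pi_\cdot u(\xi_{\tau_B})$, and the Feynman–Kac formula with $c=u$ we get $u(y)=\Pi_y[u(\xi_{\tau_B})e^{-\int_0^{\tau_B}u}]$ for $y\in B$. Suppose $u$ vanishes at the center of $B$. The exponential factor is positive and the exit law from the center is uniform, so $u=0$ almost everywhere on $\partial B$ with respect to surface measure (counting measure on two points if $d=1$). Exit laws from all points of $B$ are absolutely continuous with respect to surface measure, so $u=0$ on $B$. Hence $\{u=0\}$ contains with each point $y$ the open ball about $y$ of radius $\frac12\min(1,\operatorname{dist}(y,E^c))$. So this set is open. It is also relatively closed in $E$: if $u(y_j)=0$ and $y_j\to y\in E$, then the radii of the balls about $y_j$ have a positive limit, so $y$ lies in one of them. As $E$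 is connected and $u\not\equiv0$, the set is empty.

**Step 4.** *We conclude.* Choose $x$ with $h_u(x)>0$. If $\tilde H=cH_h$, then $\mu=t\delta_x$ gives $e^{-tu(x)}h_u(x)=ch(x)$ for all $t>0$, which is impossible since $u(x)>0$ and $h_u(x)>0$. So $H_h$ is not extreme.

**Step 5.** *We prove the criterion for $h_u\not\equiv0$.* Let $x\in D_n$. Under the probability $h(x)^{-1}h(\xi_{\tau_n})\,d\Pi_x$, Jensen's inequality gives
$$h_n(x)\ge h(x)\exp\Big(-\frac2{h(x)}\Pi_x\Big[h(\xi_{\tau_n})\int_0^{\tau_n}u(\xi_s)ds\Big]\Big)=h(x)\exp\Big(-\frac2{h(x)}\Pi_x\int_0^{\tau_n}(hu)(\xi_s)ds\Big).$$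
The equality holds by the Markov property: on $\{s<\tau_n\}$ the conditional expectation of $h(\xi_{\tau_n})$ given the path up to $s$ is $h(\xi_s)$. If the last integrals are bounded in $n$, then $h_u(x)=\lim_nh_n(x)>0$. $\square$

### Proof of (d): a ball carries a bounded solution

Let $E=B_\rho$, which we may center at $0$. We apply (c). Take $u=V_E1\le1$, the solution of (2) on the bounded domain $B_\rho\subset\mathbb R^d$ with $f=1$. By Fact 6, $V_Du=u$ for every $D\Subset E$. Since $u+\Pi_\cdot\int_0^{\tau_E}u(\xi_s)^2ds=1$ on $E$, $u\not\equiv0$.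

It remains to check the criterion of (c) at $x=0$. Let $h>0$ be any harmonic function in $E$. Under $\Pi_0$ the law of $\xi_s$ on $\{s<\tau_E\}$ is rotation invariant, so by the mean value property $\Pi_0[h(\xi_s);s<\tau_E]=h(0)\,\Pi_0(s<\tau_E)$. Integrate over $s$ and use $u\le1$: for every $n$ with $0\in D_n$,
$$\Pi_0\int_0^{\tau_n}(hu)(\xi_s)\,ds\le\Pi_0\int_0^{\tau_E}h(\xi_s)\,ds=h(0)\,\Pi_0\tau_E=h(0)\frac{\rho^2}d<\infty .$$
So $h_u(0)>0$, and by (c) $H_h$ is not extreme, for every positive harmonic $h$ in the ball. $\blacksquare$
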